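# Bounded memory in the countable-finite game: 2-huge cardinals against $k$-tactics

Throughout, "countable" means finite or countably infinite, "for almost all" means "for all but finitely many", and $\mathrm{Ord}$ is the class of ordinals. I assume you know forcing, elementary submodels and elementary embeddings at the level of a first course; the facts we need are recalled when they come up.

## 1. The countable-finite game, tactics, and 2-huge cardinals

**Definition (the game).** Let $S$ be an infinite set and let $J=[S]^{<\aleph_0}$ be the ideal of its finite subsets. The $\sigma$-completion $\langle J\rangle$ is the $\sigma$-ideal of countable subsets of $S$. The countable-finite game on $S$, also written $MG(J)$ (the monotonic game on $J$), is played in innings $n=1,2,\dots$. In inning $n$ player ONE chooses a countable set $O_n\subseteq S$, and then player TWO answers with a finite set $T_n\subseteq S$. ONE must obey $O_n\subsetneq O_{n+1}$ for all $n$. TWO wins the play if $\bigcup_nO_n\subseteq\bigcup_nT_n$; otherwise ONE wins.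

**Example.** Let $S=\omega$, and let ONE play $O_n=\{\text{even numbers}\}\cup\{1,3,\dots,2n-1\}$. If TWO answers $T_n=\{0,\dots,n\}$, TWO wins this play. If TWO remembers the whole play, TWO wins on every $S$: in inning $n$, play the first $n$ elements of each of $O_1,\dots,O_n$ in fixed enumerations. The game becomes interesting when TWO's memory is cut down.

**Definition ($k$-tactic).** A $k$-tactic for TWO is a strategy that uses at most the $k$ most recent moves of ONE. So it is a function $F$ on strictly increasing sequences of length at most $k$ of countable subsets of $S$, with finite values, used by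
$$T_n=F(O_1,\dots,O_n)\ (n\le k),\qquad T_n=F(O_{n-k+1},\dots,O_n)\ (n\ge k).$$
It is winning if TWO wins every play in which TWO follows it. For $k=2$ this reads $T_1=F(O_1)$, $T_{n+1}=F(O_n,O_{n+1})$. Note that TWO does not see the number of the inning.

**Example (a winning 2-tactic on $\omega$).** Let $F(y)=\emptyset$ and $F(y,z)=\{\zeta\in y:\zeta\le\min(z\setminus y)\}$. In a play, the numbers $m_n=\min(O_{n+1}\setminus O_n)$ are pairwise distinct, because the sets $O_{n+1}\setminus O_n$ are pairwise disjoint. Hence $m_n\to\infty$. If $\zeta\in O_i$, there is $n\ge i$ with $m_n\ge\zeta$, and then $\zeta\in F(O_n,O_{n+1})$. So TWO wins.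

Two remarks will be used repeatedly. A winning $k$-tactic yields a winning $(k+1)$-tactic: ignore the oldest of $k+1$ arguments. And if $F$ is a winning $k$-tactic on $S'$ and $S\subseteq S'$, then $F(\cdot)\cap S$ is a winning $k$-tactic on $S$, because plays on $S$ are plays on $S'$. So whether TWO has a winning $k$-tactic depends only on $|S|$, and the property passes to smaller infinite cardinalities.

**Example (1-tactics never win).** Let $S=\mathbb Q$, let $F$ be a 1-tactic, and for real $x$ let $O_x=\{q\in\mathbb Q:q<x\}$. There are only countably many finite subsets of $\mathbb Q$, so there are an uncountable $A\subseteq\mathbb R$ and a finite $E$ with $F(O_x)=E$ for all $x\in A$. The set $A$ contains $x_1<x_2<\cdots$: otherwise $A$ would be well-ordered by $>$, and choosing a rational between each element and its successor in that order would show $A$ countable. If ONE plays $O_{x_1},O_{x_2},\dots$, TWO covers only the finite set $E$ and loses. Since every infinite set has a countably infinite subset, TWO has no winning 1-tactic on any infinite set. So $k=2$ is the first case with content.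

**Definition (2-huge).** A cardinal $\kappa$ is 2-huge if there is an elementary embedding $j:V\to M$, with $M$ transitive, with critical point $\kappa$, such that $M$ is closed under sequences of length $j(j(\kappa))$. (As is standard, this can be expressed by a first-order statement about an ultrafilter. We work with $j$ only.)

**Example (what the definition gives).** ZFC, if consistent, cannot produce a 2-huge cardinal, because a critical point is measurable and hence inaccessible. So we illustrate the notion on a given $j$. Put $\lambda=j(\kappa)$ and $\Omega=j(\lambda)$. If $a=\{\alpha_n:n<\omega\}$ is a countable set of ordinals, then $j(a)=\{j(\alpha_n):n<\omega\}=j''a$, since $j$ fixes every $n<\omega$ and $\omega$ itself. For large sets this fails: $j(\kappa)=\lambda\ne\kappa=j''\kappa$. The closure $M^\Omega\subseteq M$ says that every subset of $M$ of size at most $\Omega$ is an element of $M$. In particular $j''\gamma\in M$ for every $\gamma\le\Omega$, and for $\gamma\le\Omega$ all subsets of $\gamma$ and all functions from $\gamma$ to $\Omega$ are in $M$. Consequently $\lambda$ and $\Omega$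 are inaccessible in $V$. Indeed $\kappa$ is inaccessible, so $\lambda=j(\kappa)$ is inaccessible in $M$. A short cofinal function into $\lambda$, or a surjection from a subset of $\mathcal P(\gamma)$ onto $\lambda$ with $\gamma<\lambda$, would be in $M$; so $\lambda$ is inaccessible in $V$. Then $\Omega=j(\lambda)$ is inaccessible in $M$, and the same argument makes it inaccessible in $V$.

## 2. 2-tactics on arbitrary infinite sets: a conjecture and its failure

On a countable set TWO needs to remember only two moves. Is this enough on every infinite set? The *Countable-Finite conjecture*, taken from "Open Problems in Topology II", says yes: for every infinite set $S$, TWO has a winning 2-tactic in the countable-finite game on $S$. Two results of Koszmider point in its favor. If $|S|<\aleph_\omega$, then TWO has a winning 2-tactic on $S$; and it is consistent relative to ZFC that TWO has a winning 2-tactic on every infinite set. We ask whether ZFC proves the conjecture. Granted the consistency of a 2-huge cardinal, it does not.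

**Theorem A.** If there is a 2-huge cardinal, then in some forcing extension there is a set $S$ such that for no $k$ does TWO have a winning $k$-tactic in $MG([S]^{<\aleph_0})$. In particular the conjecture fails there. Hence $\mathrm{Con}(\mathrm{ZFC}+\exists\text{ 2-huge})$ implies $\mathrm{Con}(\mathrm{ZFC}+\neg\text{Countable-Finite conjecture})$.

**Theorem B.** If GCH holds and there is a 2-huge cardinal, then in some forcing extension, for every $k$ and every $S$ with $|S|\ge\aleph_\omega$, TWO has no winning $k$-tactic on $S$. By Koszmider's theorem for $|S|<\aleph_\omega$, in that extension TWO has a winning 2-tactic on an infinite set $S$ if and only if $|S|<\aleph_\omega$.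

Theorem A alone answers the question, and the consistency of a 2-huge cardinal is the only hypothesis used for that answer. Together with Koszmider's consistency result, the conjecture is then independent of ZFC. The exact consistency strength of its failure is not determined here.

## 3. Winning 2-tactics as families of functions that decrease modulo finite sets

We first rewrite the game for $k=2$ as a statement about ordinal-valued functions. We need one fact about ranks.

**Ranks.** Let $\to$ be a relation on a set $X$ with no infinite path $x_0\to x_1\to\cdots$. Then $\mathrm{rk}(x)=\sup\{\mathrm{rk}(x')+1:x\to x'\}$ defines an ordinal for each $x$, and $x\to x'$ implies $\mathrm{rk}(x')<\mathrm{rk}(x)$. The set of values is an initial segment of the ordinals: if $\gamma$ is not a value but $\mathrm{rk}(x)>\gamma$, then there is $x\to x'$ with $\mathrm{rk}(x')\ge\gamma$, hence $\mathrm{rk}(x')>\gamma$, and repeating this gives an infinite path. So the set of values is an ordinal of size at most $|X|$, and if $X$ has size at most an infinite cardinal $\chi$, all ranks are below $\chi^+$.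

**Proposition 1.** TWO has a winning 2-tactic on $S$ if and only if there are functions $r_y:y\to\mathrm{Ord}$, for countable $y\subseteq S$, such that
$$y\subsetneq z\ \Longrightarrow\ r_z(\zeta)<r_y(\zeta)\ \text{ for almost all }\zeta\in y. \tag{1}$$

**Proof.** Given the functions, put $F(y)=\emptyset$ and $F(y,z)=\{\zeta\in y:r_z(\zeta)\ge r_y(\zeta)\}$, a finite set by (1). If some $\zeta\in O_n$ were never covered, then $r_{O_n}(\zeta)>r_{O_{n+1}}(\zeta)>\cdots$, which is impossible. Conversely, let $F$ be a winning 2-tactic. For fixed $\zeta$, and for countable $y\ni\zeta$, write $y\to_\zeta z$ if $y\subsetneq z$ and $\zeta\notin F(y)\cup F(y,z)$. An infinite path $y_1\to_\zeta y_2\to_\zeta\cdots$ would be a sequence of moves of ONE against which $F$ never covers $\zeta\in y_1$. So there is none, and we let $r_y(\zeta)$ be the rank of $y$ for $\to_\zeta$. If $y\subsetneq z$, then $y\to_\zeta z$ for all $\zeta\in y$ outside the finite set $F(y)\cup F(y,z)$, and (1) follows. $\square$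

**The case $S=\omega$.** Put $r_y(\zeta)=|\{i<\zeta:i\notin y\}|$. If $y\subsetneq z$, then $r_z(\zeta)<r_y(\zeta)$ for every $\zeta\in y$ with $\zeta>\min(z\setminus y)$.

**The case $S=\omega_1$.** First we build finite-to-one functions $\rho_\alpha:\alpha\to\omega$ for $\alpha<\omega_1$ such that for $\alpha<\beta$ we have $\rho_\beta(\xi)<\rho_\alpha(\xi)$ for almost all $\xi<\alpha$. Suppose $0<\beta<\omega_1$ and $\rho_\alpha$ is given for $\alpha<\beta$. Write $\beta=\{\alpha_i:i<\omega\}$, repetitions allowed. Choose finite sets $E_0\subseteq E_1\subseteq\cdots$ with union $\beta$ such that $\{\xi<\alpha_i:\rho_{\alpha_i}(\xi)\le k+1\}\subseteq E_k$ whenever $i\le k$; this is possible because these sets are finite. Let $\rho_\beta(\xi)=\min\{k:\xi\in E_k\}$. Then $\{\xi:\rho_\beta(\xi)\le k\}=E_k$ is finite. If $\xi<\alpha_i$ and $k=\rho_\beta(\xi)\ge i+1$, then $\xi\notin E_{k-1}$ and $i\le k-1$, so $\rho_{\alpha_i}(\xi)>k=\rho_\beta(\xi)$. The exceptions lie in the finite set $E_i$.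

Now fix injections $e_\alpha:\alpha\to\omega$. For countable $y\subseteq\omega_1$ let $\alpha$ be least with $y\subseteq\alpha$, and put
$$r_y(\zeta)=\omega\cdot\rho_\alpha(\zeta)+|\{\xi\in\alpha\setminus y:e_\alpha(\xi)<e_\alpha(\zeta)\}| .$$
Let $y\subsetneq z$, with $\alpha$ and $\beta$ the ordinals for $y$ and $z$. If $\alpha<\beta$, the first summand drops for almost all $\zeta\in y$, and the second is finite, so (1) holds. If $\alpha=\beta$, the first summand is unchanged; choosing $\xi_0\in z\setminus y$, the second summand drops for all $\zeta\in y$ with $e_\alpha(\zeta)>e_\alpha(\xi_0)$, that is, for almost all $\zeta$. So TWO has a winning 2-tactic on $\omega_1$, in accordance with Koszmider's theorem.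

## 4. Chains of countable sets are too short for a stabilization argument

Suppose we want to show that no family as in (1) exists on a large $S$. Ordinals cannot descend forever, so it is natural to fix a countably infinite $Z\subseteq S$ and look for a countable $y^*\supseteq Z$ at which the functions $r_y\restriction Z$ have stabilized, in this sense: for all countable $y\supseteq Z$ and all $w:Z\to\mathrm{Ord}$, if $r_y(\zeta)<w(\zeta)$ for infinitely many $\zeta\in Z$, then also $r_{y^*}(\zeta)<w(\zeta)$ for infinitely many $\zeta\in Z$. To prove this one would assume the contrary, build an increasing chain of sets $y_\alpha$ witnessing failure, and use a partition theorem to find one $\zeta$ at which infinitely many ordinals descend.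

This breaks down at two related points. A strictly increasing, well-ordered chain of countable sets has length at most $\omega_1$, while the Erdős–Rado theorem $(2^{\aleph_0})^+\to(\aleph_1)^2_{\aleph_0}$ needs length $(2^{\aleph_0})^+$. And no cleverer argument can help, since the conclusion is false for every $y^*$: take a countable $z\supsetneq y^*$ and $w=r_z+1$. Then $r_z<w$ on all of $Z$, but by (1) $r_{y^*}(\zeta)\ge w(\zeta)$ for almost all $\zeta\in Z$. The functions $\rho_\alpha\restriction\omega$ ($\omega\le\alpha<\omega_1$) of Section 3 show concretely a descent of length $\omega_1$ over one countable set.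

Both points disappear if two universes are used. Let the game be played in a forcing extension $V[G]$ in which a large cardinal $\mu$ of $V$ has become countable. Sets of size $\mu$ in $V$ are then legal moves of ONE, and in $V$ they form chains of length $\mu^+$, which may exceed $2^{\aleph_0}$. The functions $r_y$ live in $V[G]$, and we demand stabilization only against functions $w$ that lie in $V$. The fatal function $w=r_z+1$ is then in general not allowed.

## 5. Ranks after collapsing $\mu$, and stabilization against ground-model functions

**Notation for Sections 5 and 6.** Let $\langle\kappa_n\rangle$ be infinite cardinals with $2^{\kappa_n}\le\kappa_{n+1}$, let $\mu=\sup_n\kappa_n$, and let $\nu>\mu$ be a cardinal. Let $P={}^{<\omega}\mu$, the finite sequences from $\mu$, where longer sequences are stronger. Then $|P|=\mu$, so all cardinals above $\mu$ are preserved, and $P$ makes $\mu$ countable. Let $\mathcal D=\{y\subseteq\nu:|y|=\mu\}$, computed in $V$. Members of $\mathcal D$ are countable in $V[G]$. For instance, $\mu\in\mathcal D$ and $\mu\cup\{\mu\}\in\mathcal D$.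

We want to show, under an additional hypothesis stated in Section 6, that $1\Vdash_P$ "TWO has no winning $k$-tactic on $\nu$". So suppose some $p\in P$ forces that TWO has a winning $k$-tactic on $\nu$. We may assume $k\ge2$. The map $r\mapsto p^\frown r$ is an isomorphism of $P$ onto $\{q\in P:q\le p\}$. So every $P$-generic extension is also the extension by a generic filter containing $p$, and therefore $1$ forces the same statement. By the maximum principle there is a name $\dot F$ with
$$1\Vdash\text{“}\dot F\text{ is a winning }k\text{-tactic for TWO on }\nu\text{”}. \tag{2}$$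
We assume (2) for the rest of this section.

**Padding.** For general $k$ the ranks belong to $(k-1)$-tuples of sets. To return to functions indexed by single sets we extend each set to a tuple canonically. In $V$, for $y\in\mathcal D$ let $y^{(0)}=y$, $y^{(i+1)}=y^{(i)}\cup\{\min(\nu\setminus y^{(i)})\}$, and $c(y)=y^{(k-2)}\in\mathcal D$. For example, if $y=\mu$ and $k=4$, then $c(y)=\mu\cup\{\mu,\mu+1\}$; if $k=2$, then $c(y)=y$.

**Lemma 2.** Assume (2) and let $\delta=((2^\nu)^+)^V$. There is a name $\dot r$ such that $1$ forces: $\dot r$ assigns to each $y\in\mathcal D$ a function $\dot r_y:y\to\delta$, and for $y,z\in\mathcal D$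
$$c(y)\subsetneq z\ \Longrightarrow\ \dot r_z(\zeta)<\dot r_y(\zeta)\ \text{ for almost all }\zeta\in y. \tag{3}$$

**Proof.** Work in $V[G]$ with $F=\dot F^G$. As in Proposition 1, we turn plays that miss $\zeta$ into paths. For a tuple $\bar y=(y_1\subsetneq\dots\subsetneq y_{k-1})$ from $\mathcal D$ and $\zeta\in y_1$, put $\bar y\to_\zeta(y_2,\dots,y_k)$ if $y_{k-1}\subsetneq y_k\in\mathcal D$ and
$$\zeta\notin F(y_1,\dots,y_k)\cup\bigcup_{i<k}F(y_1,\dots,y_i).$$
An infinite $\to_\zeta$-path starting at $(y_1,\dots,y_{k-1})$ gives an infinite sequence $y_1\subsetneq y_2\subsetneq\cdots$ of legal moves of ONE. Along it the first $k-1$ answers miss $\zeta$ by the conditions on $F(y_1,\dots,y_i)$ in the first step of the path, and every later answer misses $\zeta$ by the condition on its window of length $k$. As $\zeta\in y_1$, TWO loses this play. So there is no infinite path. Let $\rho_{\bar y}(\zeta)$ be the rank of $\bar y$ for $\to_\zeta$. Since the values of $F$ are finite, for $y_1\subsetneq\dots\subsetneq y_k$ in $\mathcal D$ we get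
$$\rho_{(y_2,\dots,y_k)}(\zeta)<\rho_{(y_1,\dots,y_{k-1})}(\zeta)\ \text{ for almost all }\zeta\in y_1. \tag{4}$$

Let $r_y$ be $\rho_{(y^{(0)},\dots,y^{(k-2)})}$ restricted to $y$. Suppose $c(y)\subsetneq z\in\mathcal D$ and consider the $2k-2$ sets
$$y^{(0)}\subsetneq\dots\subsetneq y^{(k-2)}\subsetneq z^{(0)}\subsetneq\dots\subsetneq z^{(k-2)} .$$
They contain $k-1$ successive windows of length $k$, and each window starts with some $y^{(i)}\supseteq y$. Applying (4) to each window in turn, we pass from the tuple of $y$ to the tuple of $z$, and the rank at $\zeta$ drops each time, for almost all $\zeta\in y$. This gives (3).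

Finally, there are at most $(2^\nu)^V$ tuples $\bar y$, so all ranks are below the cardinal successor of $(2^\nu)^V$ in $V[G]$. Since cardinals above $\mu$ are preserved, this successor is $\delta$. All this holds in every $V[G]$, so the maximum principle gives the name $\dot r$. $\square$

**Notation.** For a countably infinite $Z\subseteq\nu$ in $V$, $y\in\mathcal D$ with $y\supseteq Z$, and $w:Z\to\mathrm{Ord}$ in $V$, let $L_Z(y,w)$ be the statement "$\{\zeta\in Z:\dot r_y(\zeta)<w(\zeta)\}$ is infinite". By (3),
$$\text{if }z\in\mathcal D\text{ and }c(y)\subsetneq z,\text{ then }1\Vdash L_Z(y,w)\to L_Z(z,w). \tag{5}$$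

**Lemma 3 (stabilization).** Assume (2). For each countably infinite $Z\subseteq\nu$ in $V$ there is $y^*\in\mathcal D$ with $y^*\supseteq Z$ such that for all $y\in\mathcal D$ with $y\supseteq Z$ and all $w:Z\to\mathrm{Ord}$ in $V$,
$$1\Vdash L_Z(y,w)\to L_Z(y^*,w).$$

**Proof.** Suppose not. The purpose of the construction is a chain of length $\mu^+$ along which failures are recorded in $V$. Build an increasing sequence $y_\alpha\in\mathcal D$ ($\alpha<\mu^+$), with $y_0\supseteq Z$ and unions at limits; these unions have size $\mu$. Given $y_\alpha$, it does not work as $y^*$. So there are $y'_\alpha\in\mathcal D$ with $y'_\alpha\supseteq Z$, a function $w_\alpha:Z\to\mathrm{Ord}$ in $V$, and a condition forcing $L_Z(y'_\alpha,w_\alpha)$ and $\neg L_Z(y_\alpha,w_\alpha)$. The second statement says that $\{\zeta\in Z:\dot r_{y_\alpha}(\zeta)<w_\alpha(\zeta)\}$ is finite, and we can strengthen the condition to decide this finite set. So there are $p_\alpha\in P$ and a finite $e_\alpha\subseteq Z$ with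
$$p_\alpha\Vdash L_Z(y'_\alpha,w_\alpha)\ \wedge\ \forall\zeta\in Z\setminus e_\alpha\ \ \dot r_{y_\alpha}(\zeta)\ge w_\alpha(\zeta). \tag{6}$$
Choose $y_{\alpha+1}\in\mathcal D$ properly containing $c(y_\alpha)\cup c(y'_\alpha)$. If $\beta>\alpha$, then $c(y'_\alpha)\subsetneq y_{\alpha+1}\subseteq y_\beta$, so by (5) $p_\alpha\Vdash L_Z(y_\beta,w_\alpha)$.

Since $|P|=\mu$ and $Z$ has only countably many finite subsets, there are $I\subseteq\mu^+$ of size $\mu^+$, $p$ and $e$ such that $p_\alpha=p$ and $e_\alpha=e$ for all $\alpha\in I$. Let $\alpha<\beta$ be in $I$. Then $p$ forces that infinitely many $\zeta\in Z$ satisfy $\dot r_{y_\beta}(\zeta)<w_\alpha(\zeta)$, and that all $\zeta\in Z\setminus e$ satisfy $w_\beta(\zeta)\le\dot r_{y_\beta}(\zeta)$. Hence some $\zeta\in Z$ satisfies $w_\beta(\zeta)<w_\alpha(\zeta)$. This no longer mentions names, since $w_\alpha,w_\beta\in V$. Color the pair $\{\alpha,\beta\}$ by such a $\zeta$. As $\mu\ge2^{\kappa_0}\ge2^{\aleph_0}$, we have $|I|\ge(2^{\aleph_0})^+$, and the Erdős–Rado theorem $(2^{\aleph_0})^+\to(\aleph_1)^2_{\aleph_0}$ gives $\alpha_0<\alpha_1<\cdots$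 in $I$ all of whose pairs have one color $\zeta$. Then $w_{\alpha_0}(\zeta)>w_{\alpha_1}(\zeta)>\cdots$, a contradiction. $\square$

## 6. The principle $\mathrm{Ch}(\theta)$ and why it excludes winning $k$-tactics

**Where counting runs out.** Let us try to finish. Let $y$ be stable for $Z$ in the sense of Lemma 3, and let $B\in\mathcal D$ satisfy $c(y)\subsetneq B$. By (3) some $q_0$ and a finite $e$ satisfy $q_0\Vdash\forall\zeta\in y\setminus e\ \ \dot r_B(\zeta)<\dot r_y(\zeta)$. To use Lemma 3 for $B$ we need ground-model bounds for $\dot r_B$. A condition $q$ provides one: let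
$$v_q(\zeta)=\text{the least }\beta\text{ such that }q\Vdash\dot r_B(\zeta)<\beta .$$
If $q\le q_0$ and $Z'\subseteq Z$ is infinite, let $w=v_q$ on $Z'$ and $w=0$ on $Z\setminus Z'$. Then $q\Vdash L_Z(B,w)$, so $q\Vdash L_Z(y,w)$. So some $q'\le q$ and $\zeta\in Z'\setminus e$ satisfy $q'\Vdash\dot r_B(\zeta)<\dot r_y(\zeta)=\alpha$ with $\alpha<v_q(\zeta)$. Hence $v_{q'}(\zeta)\le\alpha<v_q(\zeta)$: the bound has improved. This would contradict the choice of $q$ if $q$ minimized $v_q(\zeta)$ among all conditions below $q_0$, simultaneously for all $\zeta\in Z'$.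

For a single $\zeta$ a minimizing $q$ exists. A common one for infinitely many $\zeta$ would follow by pigeonhole if there were more $\zeta$'s than conditions. But the $\zeta$'s lie in $B$, and $|B|=\mu=|P|$. The counting argument stops here.

The way out is to minimize over a small piece $P_m\subseteq P$ of size at most $\kappa_m$. Since $2^{\kappa_m}<\mu$, pigeonhole works for $\mu$ many $\zeta$'s. Then the improving condition $q'$ must be found again in $P_m$. If $P_m=P\cap Y_m$ for an elementary submodel $Y_m$, this is possible provided that $q,y,\zeta\in Y_m$. So $Y_m$ must contain a function value $y=y^*(Z)$, hence $Z$ itself, although $Z$ is chosen only after $Y_m$. This leads to the demand that all countable subsets of some set $U$ of size $\mu$ lie in $Y_0$. Also, the $m$ with $q_0\in P_m$ is known only after $y$, so $Z$ must serve all $m$ at once. Here is the resulting principle.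

**Definition ($\mathrm{Ch}(\theta)$).** For a regular cardinal $\theta$, $H(\theta)$ is the set of all sets whose transitive closure has size less than $\theta$. With $\kappa_n,\mu,\nu$ as in Section 5 and regular $\theta>\nu$, $\mathrm{Ch}(\theta)$ says: for every $x\in H(\theta)$ there are $Y_0\subseteq Y_1\subseteq\cdots$ and $U$ with

* (a) $Y_n\prec H(\theta)$ and $x\in Y_0$;
* (b) $|Y_n\cap\mu|\le\kappa_n$;
* (c) $\mu\subseteq\bigcup_nY_n$;
* (d) $|\nu\cap\bigcup_nY_n|\le\mu$;
* (e) $U\subseteq Y_0\cap\nu$, $|U|=\mu$, and every countable subset of $U$ belongs to $Y_0$.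

If moreover $\mu<\lambda<\nu$, let $\mathrm{Ch}^+_\lambda(\theta)$ be the strengthening of $\mathrm{Ch}(\theta)$ in which (b) is replaced by $|Y_n\cap\lambda|\le\kappa_n$.

**Example (the principle fails for $\nu=\mu^{+n}$, $1\le n<\omega$).** Clauses (b) and (e) pull against each other: $Y_0$ has at most $\kappa_0$ elements below $\mu$, but at least $\mu$ elements below $\nu$. Let $Y_0\prec H(\theta)$ contain $x=(\mu,\nu)$ and satisfy (b). We claim $|Y_0\cap\mu^{+i}|\le\kappa_0^{+i}$ for $i\le n$. For $i=0$ this is (b). For the step let $\zeta\in Y_0\cap\mu^{+(i+1)}$ with $\zeta\ge\mu^{+i}$. By elementarity there is a bijection $f:\mu^{+i}\to\zeta$ in $Y_0$, and $f$ maps $Y_0\cap\mu^{+i}$ onto $Y_0\cap\zeta$. So every proper initial segment of $Y_0\cap\mu^{+(i+1)}$ has size at most $\kappa_0^{+i}$, and the whole set has size at most $\kappa_0^{+(i+1)}$. For $i=n$ we obtain $|Y_0\cap\nu|\le\kappa_0^{+n}\le\kappa_n<\mu$, so $U$ cannot exist. Hence $\mathrm{Ch}(\theta)$ requires $\nu\ge\mu^{+\omega}$. After $P$ has made $\mu$ countable, this reads $\nu\ge\aleph_\omega$, as it must by Koszmider's theorem.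

**Theorem 4.** Assume $\mathrm{Ch}(\theta)$ for some regular $\theta>2^{2^\nu}$. Then for every $k$, $\Vdash_P$ "TWO has no winning $k$-tactic on $\nu$".

**Proof.** Suppose not. By the beginning of Section 5 we have (2) for some $k\ge2$, and Lemmas 2 and 3 apply.

**Step 1: collect the parameters.** The submodels must know stabilization and the names for ranks. In $V$ fix a function $\mathfrak s$ choosing for each countably infinite $Z\subseteq\nu$ a set $\mathfrak s(Z)=y^*$ as in Lemma 3, and let
$$R=\{(q,y,\zeta,\alpha):q\in P,\ y\in\mathcal D,\ \zeta\in y,\ q\Vdash\dot r_y(\zeta)=\alpha\}.$$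
Here $\alpha<\delta$ by Lemma 2. The objects $P$ (with its order), $\mu,\nu,\mathcal D,c,\mathfrak s$ have transitive closures of size at most $2^\nu$, and that of $R$ has size at most $\delta=(2^\nu)^+\le2^{2^\nu}<\theta$. So $x=(P,\mu,\nu,\mathcal D,c,\mathfrak s,R)\in H(\theta)$. Let $Y_n$ and $U$ be as in $\mathrm{Ch}(\theta)$ for this $x$.

**Step 2: the move $B$ lies above everything the submodels know.** Put $B=\nu\cap\bigcup_nY_n$. By (c) and (d), $|B|=\mu$, so $B\in\mathcal D$. We claim
$$y\in\mathcal D\cap\textstyle\bigcup_nY_n\ \Longrightarrow\ c(y)\subsetneq B. \tag{7}$$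
If $y\in\mathcal D\cap Y_n$, then by elementarity $Y_n$ contains a bijection $f:\mu\to y$. By (c), $y=\bigcup_{m\ge n}f''(\mu\cap Y_m)$, and each $f''(\mu\cap Y_m)\subseteq Y_m$; so $y\subseteq B$. The set $c(y)\cup\{\min(\nu\setminus c(y))\}$ is also in $\mathcal D\cap Y_n$, being definable from $y,c,\nu\in Y_n$. So it too is a subset of $B$, and it properly contains $c(y)$.

**Step 3: cut $P$ into small pieces and choose $Z$.** Let $P_m=P\cap Y_m$. Some bijection $\mu\to P$ belongs to $Y_0$, so $|P_m|=|\mu\cap Y_m|\le\kappa_m$ by (b), and $P=\bigcup_mP_m$ by (c). For $q\in P$ and $\zeta\in B$ let $v_q(\zeta)$ be the least $\beta$ with $q\Vdash\dot r_B(\zeta)<\beta$; it exists since $\beta=\delta$ has this property. Fix a well-order of $P$. For $m<\omega$ and $\zeta\in U$ (note $U\subseteq B$) define $h^m_\zeta:P_m\to P_m$ by letting $h^m_\zeta(q)$ be the first $q'\in P_m$ with $q'\le q$ for which $v_{q'}(\zeta)$ is minimal. There are at most $\kappa_m^{\kappa_m}=2^{\kappa_m}\le\kappa_{m+1}<\mu=|U|$ functions from $P_m$ to $P_m$. So for each $m$ there is a countably infinite $Z_m\subseteq U$ such that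 $h^m_\zeta$ is the same function $h^m$ for all $\zeta\in Z_m$. Let $Z=\bigcup_mZ_m$, a countable subset of $U$. By (e), $Z\in Y_0$. Hence $y:=\mathfrak s(Z)\in Y_0$, $y\supseteq Z$, and $c(y)\subsetneq B$ by (7).

**Step 4: a condition that minimizes the bounds on all of $Z_m$.** By (3), applied to $y$ and $B$, there are $q_0\in P$ and a finite $e\subseteq y$ with
$$q_0\Vdash\forall\zeta\in y\setminus e\quad\dot r_B(\zeta)<\dot r_y(\zeta). \tag{8}$$
Fix $m$ with $q_0\in P_m$, let $Q=\{q\in P_m:q\le q_0\}$, and let $q^*=h^m(q_0)\in Q$. By the choice of $Z_m$,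
$$v_q(\zeta)\ge v_{q^*}(\zeta)\quad\text{for all }q\in Q,\ \zeta\in Z_m. \tag{9}$$

**Step 5: stabilization produces a better condition in the same piece.** Define $w:Z\to\mathrm{Ord}$ in $V$ by $w(\zeta)=v_{q^*}(\zeta)$ on $Z_m$ and $w=0$ on $Z\setminus Z_m$. By definition of $v_{q^*}$, $q^*$ forces $\dot r_B(\zeta)<w(\zeta)$ for all $\zeta\in Z_m$. Since $Z\subseteq B$ and $Z_m$ is infinite, $q^*\Vdash L_Z(B,w)$. By Lemma 3, $q^*\Vdash L_Z(y,w)$. As $w=0$ off $Z_m$, $q^*$ forces that $\dot r_y(\zeta)<v_{q^*}(\zeta)$ for infinitely many $\zeta\in Z_m$. So there are $\zeta\in Z_m\setminus e$, $\alpha<v_{q^*}(\zeta)$ and $q^+\le q^*$ with $q^+\Vdash\dot r_y(\zeta)=\alpha$.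

The condition $q^+$ need not be in $P_m$, so we replace it. Let $\alpha_0$ be the least ordinal such that $(q',y,\zeta,\alpha_0)\in R$ for some $q'\le q^*$. Then $\alpha_0\le\alpha$, because $q^+$ and $\alpha$ are candidates. Now $q^*\in P_m\subseteq Y_m$, $\zeta\in U\subseteq Y_0\subseteq Y_m$, and $y,R,P\in Y_0\subseteq Y_m$. Since $\alpha_0$ is definable in $H(\theta)$ from these parameters and $Y_m\prec H(\theta)$, we have $\alpha_0\in Y_m$, and we may choose a witness $q'$ in $Y_m$, that is, $q'\in P_m$. (Minimality of $\alpha_0$ is used because $v_{q^*}(\zeta)$ and $\alpha$ need not be in $Y_m$.)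

Now $q'\le q^*\le q_0$, so $q'\in Q$. By (8) and $\zeta\in y\setminus e$, $q'\Vdash\dot r_B(\zeta)<\dot r_y(\zeta)=\alpha_0$. Hence $v_{q'}(\zeta)\le\alpha_0\le\alpha<v_{q^*}(\zeta)$, contradicting (9). $\blacksquare$

## 7. The principle from a 2-huge cardinal; proof of Theorem A

Let $j:V\to M$ witness that $\kappa$ is 2-huge, $\lambda=j(\kappa)$, $\Omega=j(\lambda)$, $M^\Omega\subseteq M$. In Section 1 we saw that $\kappa,\lambda,\Omega$ are inaccessible. Put
$$\kappa_0=\kappa,\quad\kappa_{n+1}=2^{\kappa_n},\quad\mu=\sup_n\kappa_n,\quad\lambda_n=j(\kappa_n),\quad\nu=j(\mu)=\sup_n\lambda_n .$$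
(The last equality holds because $j(\langle\kappa_n:n<\omega\rangle)=\langle j(\kappa_n):n<\omega\rangle$.) As $\lambda>\kappa$ is inaccessible, $\mu<\lambda$, and so $\nu=j(\mu)<j(\lambda)=\Omega$. Also $\lambda_0=\lambda<\lambda_1\le\nu$, so $\mu<\lambda<\nu$. Finally $\lambda_{n+1}=2^{\lambda_n}$ holds in $M$, hence in $V$: by closure $\mathcal P(\lambda_n)$ is the same in both, and $\lambda_{n+1}\le\Omega$ is a cardinal in $V$ because any surjection from a smaller ordinal would be in $M$.

How can a small submodel contain all countable subsets of a large set? The embedding gives an example: every countable subset of $j''\nu$ is $j(Z_0)$ for a countable $Z_0\subseteq\nu$, so it lies in the range of $j$. We therefore take hulls built over the range of $j$, check in $M$ the principle for the $j$-images of our parameters, and pull back by elementarity. For this the hulls must be elements of $M$, and here we use that $M$ is closed far beyond $\nu$.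

**Lemma 5.** $\mathrm{Ch}^+_\lambda(\theta)$ holds (for these $\kappa_n,\mu,\nu$) for every regular $\theta\in(\nu,\Omega)$.

**Proof.** Let $x\in H(\theta)$. Put
$$Y_n=\{j(f)(a):f:[\kappa_n]^{<\omega}\to H(\theta),\ a\in[\lambda_n]^{<\omega}\},\qquad U=j''\nu .$$
Here $[\lambda_n]^{<\omega}=j([\kappa_n]^{<\omega})$ is the domain of $j(f)$. As $\Omega$ is inaccessible, $|H(\theta)|^{\kappa_n}<\Omega$; also $\nu<\Omega$. So the sets $Y_n$ and $U$ have size less than $\Omega$, and $\langle Y_n\rangle,U\in M$. We verify in $M$ the clauses of the principle for the parameters $j(\langle\kappa_n\rangle)=\langle\lambda_n\rangle$, $j(\mu)=\nu$, $j(\lambda)=\Omega$, $j(\nu)$, $j(\theta)$, $j(x)$. Cardinality bounds are computed in $V$; the maps witnessing them have size less than $\Omega$, so they lie in $M$.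

**Step 0: $Y_n\subseteq Y_{n+1}$.** Extend $f$ to $[\kappa_{n+1}]^{<\omega}$ by the value $\emptyset$. On $[\lambda_n]^{<\omega}$ the image under $j$ of the extension agrees with $j(f)$.

**Step (a): $Y_n\prec H(j(\theta))^M$ and $j(x)\in Y_0$.** First we give finitely many elements $j(f_1)(a_1),\dots,j(f_l)(a_l)$ of $Y_n$ a common argument. Let $a=\bigcup_ia_i$, and let $s_i\subseteq|a|$ be the set of positions of the elements of $a_i$ in the increasing enumeration of $a$. For $b\in[\kappa_n]^{<\omega}$ with $|b|=|a|$ let $f'_i(b)=f_i(b[s_i])$, where $b[s_i]$ is the set of elements of $b$ in the positions in $s_i$; let $f'_i(b)=\emptyset$ for other $b$. As $j$ fixes the finite set $s_i$, $j(f'_i)(a)=j(f_i)(a[s_i])=j(f_i)(a_i)$. So we may assume that all $a_i$ equal $a$. Suppose $H(j(\theta))^M\models\exists u\,\varphi(u,j(f_1)(a),\dots,j(f_l)(a))$. For $b\in[\kappa_n]^{<\omega}$ let $g(b)\in H(\theta)$ be a witness for $\exists u\,\varphi(u,f_1(b),\dots,f_l(b))$ in $H(\theta)$ when there is one, and $\emptyset$ otherwise. By elementarity of $j$, $j(g)(a)\in Y_n$ is a witness for the statement in $H(j(\theta))^M$.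 The Tarski–Vaught criterion gives $Y_n\prec H(j(\theta))^M$. And $j(x)\in Y_0$ via the constant function with value $x$.

**Step (b): $|Y_n\cap j(\lambda)|\le\lambda_n$.** An element of $Y_n\cap j(\lambda)$ has the form $j(f)(a)$ with $f:[\kappa_n]^{<\omega}\to\lambda$: replace values of $f$ outside $\lambda$ by $0$, which does not change a value $j(f)(a)\in j(\lambda)$. Since $\lambda$ is inaccessible and $\kappa_n<\lambda$, there are $\lambda^{\kappa_n}=\lambda$ such $f$, and there are $\lambda_n$ many $a$. As $\lambda\le\lambda_n$, the bound follows.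

**Step (c): $\nu\subseteq\bigcup_nY_n$.** If $\alpha<\lambda_n$, let $f(\{\beta\})=\beta$ for $\beta<\kappa_n$, with $f=\emptyset$ elsewhere, and $a=\{\alpha\}$. Then $\alpha=j(f)(a)\in Y_n$. So $\nu=\bigcup_n\lambda_n\subseteq\bigcup_nY_n$.

**Step (d): $|j(\nu)\cap\bigcup_nY_n|\le\nu$.** We have $j(\nu)=\sup_ij(\lambda_i)$. As in (b), an element of $Y_n\cap j(\lambda_i)$ is $j(f)(a)$ with $f:[\kappa_n]^{<\omega}\to\lambda_i$. There are at most $\lambda_i^{\kappa_n}\le2^{\lambda_i}=\lambda_{i+1}$ such $f$, because $\kappa_n<\lambda\le\lambda_i$, and $\lambda_n$ many $a$. Summing over $i,n<\omega$ gives at most $\nu=j(\mu)$ elements.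

**Step (e): the set $U$.** If $\alpha<\nu$, then $j(\alpha)\in Y_0$ via the constant function with value $\alpha$. So $U\subseteq Y_0\cap j(\nu)$, and $|U|=\nu=j(\mu)$. A countable $Z\subseteq U$ equals $j''Z_0$ for a countable $Z_0\subseteq\nu$, and $j''Z_0=j(Z_0)$ because the critical point exceeds $\omega$. As $Z_0\in H(\theta)$, $Z\in Y_0$ via a constant function.

So $M$ satisfies: there are a sequence and a set with the required properties for $\langle\lambda_n\rangle,\nu,\Omega,j(\nu),j(\theta),j(x)$. These are the $j$-images of $\langle\kappa_n\rangle,\mu,\lambda,\nu,\theta,x$. By elementarity of $j$, such objects exist in $V$ for the latter parameters. As $x\in H(\theta)$ was arbitrary, $\mathrm{Ch}^+_\lambda(\theta)$ holds. $\square$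

**Proof of Theorem A.** As $\Omega$ is inaccessible, $\theta=(2^{2^\nu})^+$ is regular and lies in $(\nu,\Omega)$. By Lemma 5, $\mathrm{Ch}^+_\lambda(\theta)$ holds, and since $\mu<\lambda$ it implies $\mathrm{Ch}(\theta)$. By Theorem 4, in the extension by $P={}^{<\omega}\mu$, for no $k$ does TWO have a winning $k$-tactic on $S=\nu$. In particular there is no winning 2-tactic on $\nu$, and the conjecture fails there. The statement about consistency follows by forcing over a model with a 2-huge cardinal. $\blacksquare$

Hence, granted the consistency of a 2-huge cardinal, ZFC does not prove the Countable-Finite conjecture.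

## 8. A Lévy collapse that brings $\nu$ down to $\aleph_\omega$; proof of Theorem B

Keep the notation of Section 7 and assume GCH. Then $\kappa_n=\kappa^{+n}$, $\mu=\kappa^{+\omega}$, $\lambda_n=\lambda^{+n}$ and $\nu=\lambda^{+\omega}$. After forcing with $P$ alone, $\mu^+$ becomes $\aleph_1$, but there are many cardinals between $\mu^+$ and $\lambda$. We first remove them.

Let $\mathbb R=\mathrm{Col}(\mu^+,<\lambda)$ be the Lévy collapse: conditions are partial functions $p$ of size at most $\mu$ with domain contained in $\lambda\times\mu^+$ and $p(\alpha,\xi)\in\alpha$ (for $\alpha>0$). For example, $\{((\lambda',0),5)\}$, for an infinite $\lambda'<\lambda$, starts a surjection from $\mu^+$ onto $\lambda'$ with the value $5$. Textbook facts: $\mathbb R$ is closed under descending sequences of length at most $\mu$, has size $\lambda$, is $\lambda$-c.c. because $\lambda$ is inaccessible, and makes $\lambda=\mu^{++}$. Let $H\subseteq\mathbb R$ be generic. By closure, $V[H]$ has no new subsets of $\mu$ and no new $\omega$-sequences of elements of $V$. In particular $2^{\kappa_n}=\kappa_{n+1}$ still holds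 and $\mu,\mu^+$ remain cardinals. By the $\lambda$-c.c. all cardinals at least $\lambda$ are preserved, so $\nu$ remains a cardinal.

**Lemma 6.** In $V[H]$, $\mathrm{Ch}(\theta)$ holds for every regular $\theta\in(\nu,\Omega)$, with the same $\kappa_n,\mu,\nu$.

The collapse adds names for ordinals below $\mu$, and there are about $\lambda$ of them, not $\mu$. So bounding $|Y_n\cap\mu|$ in $V[H]$ requires control of a submodel below $\lambda$ in $V$. This is why Lemma 5 was proved for $\mathrm{Ch}^+_\lambda$.

**Proof.** A cardinal $\theta$ that is regular in $V[H]$ is regular in $V$, and $\mathbb R\in H(\theta)^V$.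

**Step 0: names in $H(\theta)^V$.** We use the following standard facts: $H(\theta)^{V[H]}=\{\tau^H:\tau\in H(\theta)^V\text{ an }\mathbb R\text{-name}\}$, and the forcing relation for statements about $H(\theta)^{V[H]}$ is definable over $H(\theta)^V$ from $\mathbb R$. To recall why: $H(\theta)^V$ satisfies ZFC without power set, so the forcing theorem holds over it and its extension by $H$ again satisfies this theory. The evaluated names are in $H(\theta)^{V[H]}$, since the transitive closure of $\tau^H$ is no larger than that of $\tau$. Conversely, if $a\in H(\theta)^{V[H]}$, the structure $(\mathrm{trcl}(\{a\}),\in)$ is isomorphic to $(\gamma,E)$ for some $\gamma<\theta$ and $E\subseteq\gamma\times\gamma$. Since $|\mathbb R|<\theta$, $E$ has a nice name in $H(\theta)^V$, and the extension of $H(\theta)^V$ computes the Mostowski collapse of $E$, hence contains $a$. Moreover, the maximum principle holds in $H(\theta)^V$: names in $H(\theta)^V$ mixed along an antichain, which has size less than $\theta$, give a name in $H(\theta)^V$.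

Let $x=\dot x^H$ with $\dot x\in H(\theta)^V$. In $V$, let $\mathfrak N$ be the set of nice names for ordinals below $\mu$, that is, functions $\sigma$ from maximal antichains of $\mathbb R$ to $\mu$; the value $\sigma^H$ is $\sigma(p)$ for the unique $p\in\mathrm{dom}(\sigma)\cap H$. Let $\mathfrak N_i$ be defined in the same way with $\lambda_i$ for $\mu$.

**Step 1: there are few nice names.** By the $\lambda$-c.c., antichains have size less than $\lambda$, and $\mathbb R$ has $\lambda^{<\lambda}=\lambda$ subsets of size less than $\lambda$. So $|\mathfrak N|\le\lambda\cdot\mu^{<\lambda}\le\lambda^{<\lambda}=\lambda$. For $\tau<\lambda$ we have $\lambda_i^\tau=\lambda_i$: for $i=0$ by inaccessibility, and for $i\ge1$ because $\lambda_i$ is regular, so every function $\tau\to\lambda_i$ is bounded, and there are at most $\lambda_i\cdot2^{\lambda_{i-1}}=\lambda_i$ bounded ones by GCH. So $|\mathfrak N_i|\le\lambda\cdot\lambda_i^{<\lambda}=\lambda_i$. Fix injections $b:\mathfrak N\to\lambda$ and $b_i:\mathfrak N_i\to\lambda_i$ in $V$.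

**Step 2: choose submodels in $V$.** The tuple $(\dot x,\mathbb R,\mu,\nu,b,\langle b_i\rangle,\langle\lambda_i\rangle)$ is in $H(\theta)^V$. By Lemma 5, $\mathrm{Ch}^+_\lambda(\theta)$ holds in $V$; apply it to this tuple to get $X_0\subseteq X_1\subseteq\cdots$ and $U$. In $V[H]$ let
$$Y_n=X_n[H]=\{\tau^H:\tau\in X_n\text{ an }\mathbb R\text{-name}\}.$$
Clearly $Y_n\subseteq Y_{n+1}$. If $z\in X_n$, then its check name $\check z$ is in $X_n$, being definable from $z$ and $\mathbb R$; so $X_n\subseteq Y_n$.

**Step (a).** Suppose $H(\theta)^{V[H]}\models\exists u\,\varphi(u,\tau_1^H,\dots,\tau_l^H)$ with $\tau_1,\dots,\tau_l\in X_n$. By the maximum principle there is a name $\sigma\in H(\theta)^V$ with $1\Vdash(\exists u\,\varphi(u,\tau_1,\dots,\tau_l)\to\varphi(\sigma,\tau_1,\dots,\tau_l))$ in the sense of $H(\theta)$. Since this relation is definable over $H(\theta)^V$ from $\mathbb R\in X_n$ and $X_n\prec H(\theta)^V$, we can take $\sigma\in X_n$. Then $\sigma^H\in Y_n$ is a witness. By the Tarski–Vaught criterion $Y_n\prec H(\theta)^{V[H]}$. And $x=\dot x^H\in Y_0$.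

**Step (b).** Let $\tau\in X_n$ with $\tau^H<\mu$. There is $\sigma\in\mathfrak N$ with $1\Vdash(\tau\in\check\mu\to\tau=\sigma)$: take a maximal antichain of conditions that either force $\tau\notin\check\mu$ or decide $\tau$ to be some $\beta<\mu$, and let $\sigma$ take the value $0$ or $\beta$ accordingly. By elementarity such a $\sigma$ exists in $\mathfrak N\cap X_n$. So every element of $Y_n\cap\mu$ is $\sigma^H$ for some $\sigma\in\mathfrak N\cap X_n$. The injection $b\in X_n$ maps $\mathfrak N\cap X_n$ into $X_n\cap\lambda$. Hence $|Y_n\cap\mu|\le|\mathfrak N\cap X_n|\le|X_n\cap\lambda|\le\kappa_n$.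

**Step (c).** $\mu\subseteq\bigcup_nX_n\subseteq\bigcup_nY_n$.

**Step (d).** In the same way every element of $Y_n\cap\lambda_i$ is $\sigma^H$ for some $\sigma\in\mathfrak N_i\cap X_n$, and $b_i\in X_n$ maps $\mathfrak N_i\cap X_n$ into $X_n\cap\lambda_i$. So
$$|Y_n\cap\nu|\le\sum_i|\mathfrak N_i\cap X_n|\le\sum_i|X_n\cap\lambda_i|\le\mu ,$$
since $|\nu\cap\bigcup_nX_n|\le\mu$. Hence $|\nu\cap\bigcup_nY_n|\le\mu$.

**Step (e).** $U\subseteq X_0\cap\nu\subseteq Y_0\cap\nu$, and $|U|=\mu$ in $V[H]$ because $\mu$ remains a cardinal. A countable subset of $U$ in $V[H]$ is enumerated by an $\omega$-sequence of elements of $V$, or is finite; so it lies in $V$ and is countable there. Hence it belongs to $X_0\subseteq Y_0$. $\square$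

**Proof of Theorem B.** As $|\mathbb R|=\lambda<\Omega$, $\Omega$ remains inaccessible in $V[H]$. So in $V[H]$ there is a regular $\theta$ with $2^{2^\nu}<\theta<\Omega$, and $\theta>\nu$. Let $G$ be generic over $V[H]$ for $P={}^{<\omega}\mu$. By Lemma 6 and Theorem 4, applied in $V[H]$, in $V[H][G]$ TWO has no winning $k$-tactic on $\nu$ for any $k$.

It remains to compute $|\nu|$. In $V[H]$ we have $\lambda=\mu^{++}$, and all cardinals at least $\lambda$ are preserved from $V$, so $\nu=\lambda^{+\omega}=\mu^{+\omega}$. In $V[H][G]$, $\mu$ is countable, and all cardinals above $\mu$ are preserved since $|P|=\mu$. So $\mu^+=\aleph_1$ and $\nu=\aleph_\omega$. Since winning $k$-tactics pass to smaller cardinalities, TWO has no winning $k$-tactic on any $S$ with $|S|\ge\aleph_\omega$, for any $k$. For infinite $S$ with $|S|<\aleph_\omega$, Koszmider's theorem, applied in $V[H][G]$, gives a winning 2-tactic. $\blacksquare$
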